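\title{Griesmer arcs in $\mathrm{PG}(3,q)$ with the parameters of an ovoid plus the whole space}

\begin{abstract}
Give multiplicity $2$ to the points of an ovoid of $\mathrm{PG}(3,q)$ and multiplicity $1$ to all other points. The result is a $(q^3+2q^2+q+2,\,q^2+2q+2)$-arc, and its linear code meets the Griesmer bound. We prove the conjecture that for every prime $q=p\ge5$ this is the only arc with these parameters, up to projective equivalence. For every prime power $q\ge4$ we show that the sums of an ovoid and the whole space are exactly the arcs with these parameters in which every plane multiplicity is congruent to the cardinality modulo $q$. For $q=3$ we show that there are exactly three arcs. The proof passes to a dual multiset of $q^2+1$ points with plane multiplicities $1$, $q+1$, $2q+1$, and compares a global count of collinear triples with local counts at the multiple points.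
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Arcs and codes}
Let $q$ be a prime power and let $\mathcal P$ be the set of points of $\mathrm{PG}(3,q)$. A \emph{multiset} in $\mathrm{PG}(3,q)$ is a map $\mathcal K:\mathcal P\to\mathbb N_0$, and $\mathcal K(P)$ is the \emph{multiplicity} of the point $P$. For $\mathcal Q\subseteq\mathcal P$ put $\mathcal K(\mathcal Q)=\sum_{P\in\mathcal Q}\mathcal K(P)$; this is the multiplicity of $\mathcal Q$, and $\mathcal K(\mathcal P)$ is the \emph{cardinality} of $\mathcal K$. An \emph{$(n,w)$-arc} is a multiset $\mathcal K$ of cardinality $n$ such that $\mathcal K(H)\le w$ for every plane $H$, with equality for at least one plane. Two multisets are \emph{projectively equivalent} if a projectivity, that is, a map induced by an invertible linear map of $\mathbb F_q^4$, carries one to the other.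

We add and subtract multisets as functions on $\mathcal P$. We write $\chi_X$ for the characteristic function of a point set $X$, an integer $c$ for the constant function with value $c$, and $[\,\cdot\,]$ for the number that is $1$ if the enclosed statement holds and $0$ otherwise. The whole space is the multiset $1$.

Arcs are the geometric form of linear codes of dimension $4$. Let $\mathcal K$ be an $(n,w)$-arc with $w<n$, and let $G$ be a $4\times n$ matrix whose columns represent the points, each point $P$ occurring $\mathcal K(P)$ times. A nonzero vector $a\in\mathbb F_q^4$ defines a plane $H_a$, and the word $aG$ vanishes exactly in the columns that represent points of $H_a$. So $aG$ has weight $n-\mathcal K(H_a)\ge n-w>0$, and the rows of $G$ generate an $[n,4,d]_q$ code with $d=n-w$ whose nonzero weights are the numbers $n-\mathcal K(H)$. The Griesmer bound says that every $[n,k,d]_q$ code satisfies $n\ge\sum_{i=0}^{k-1}\lceil d/q^i\rceil$. A code that meets the bound is as short as its dimension and minimum distance allow.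

\subsection*{An ovoid plus the whole space}
An \emph{ovoid} of $\mathrm{PG}(3,q)$ is a set of $q^2+1$ points, no three of them collinear. The basic example is an \emph{elliptic quadric}, the zero set of a quadratic form that in suitable coordinates reads $x_0x_1+\phi(x_2,x_3)$ with $\phi$ irreducible over $\mathbb F_q$. It is a standard fact that for $q>2$ every plane meets an ovoid in $1$ or $q+1$ points.

Let $q>2$ and let $\mathcal O$ be an ovoid. The \emph{sum of $\mathcal O$ and the whole space} is the multiset $1+\chi_{\mathcal O}$. The space has $(q+1)(q^2+1)$ points, so the cardinality is $(q+2)(q^2+1)$. A plane has $q^2+q+1$ points, so its multiplicity is $q^2+q+2$ or $q^2+2q+2$, and the second value occurs for every plane through two points of $\mathcal O$. Thus $1+\chi_{\mathcal O}$ is an $(n,w)$-arc for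
\begin{equation}\label{eq:nw}
n=q^3+2q^2+q+2=(q+2)(q^2+1),\qquad w=q^2+2q+2 .
\end{equation}
From now on $n$ and $w$ always denote these numbers. Both are congruent to $2$ modulo $q$, and so is every plane multiplicity of $1+\chi_{\mathcal O}$. The code of an $(n,w)$-arc has $d=n-w=q^3+q^2-q$, and it meets the Griesmer bound:
\begin{equation}\label{eq:griesmer}
\sum_{i=0}^{3}\lceil d/q^i\rceil=(q^3+q^2-q)+(q^2+q-1)+(q+1)+2=n .
\end{equation}

Is every $(n,w)$-arc of this form? The average multiplicity of a point is $(q+2)/(q+1)$, only slightly more than $1$, so one expects most points to have multiplicity $1$. If no point has multiplicity $0$, we can subtract the whole space, which lowers all plane multiplicities by the same amount, and a one-line count shows that what remains is an ovoid (Lemma~\ref{lem:noholes}). Call a point of multiplicity $0$ a \emph{hole}. The question is then whether an $(n,w)$-arc can have holes. For $q=3$ it can.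

\begin{example}\label{ex:K2}
Let $\pi_0,\pi_1$ be distinct planes and let $L$ be a line skew to $\pi_0\cap\pi_1$. The function $\mathcal K=2-\chi_{\pi_0}-\chi_{\pi_1}-\chi_L$ is nonnegative, since no point lies on all three of $\pi_0,\pi_1,L$. Its cardinality is $2(q^3+q^2+q+1)-2(q^2+q+1)-(q+1)=2q^3-q-1$. A plane $E$ meets a plane $\pi$ in $q+1+q^2[E=\pi]$ points and a line $L$ in $1+q[L\subset E]$ points, so
\[
\mathcal K(E)=2q^2-1-q^2[E=\pi_0]-q^2[E=\pi_1]-q[L\subset E].
\]
Hence $\mathcal K$ is a $(2q^3-q-1,\,2q^2-1)$-arc. Its holes are the $q+1$ points of $\pi_0\cap\pi_1$ and the two points $L\cap\pi_0$, $L\cap\pi_1$. Since $(2q^3-q-1)-n=(q-3)(q^2+q+1)$ and $(2q^2-1)-w=(q-3)(q+1)$, the parameters agree with \eqref{eq:nw} exactly when $q=3$, where $(n,w)=(50,17)$.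
\end{example}

This example looks like an accident of the small field. The problem is posed in \cite{caps}, and it comes with the following information on small cases. In $\mathrm{PG}(3,4)$ there is exactly one $(102,26)$-arc and in $\mathrm{PG}(3,5)$ there is exactly one $(182,37)$-arc, and both are sums of an ovoid and the whole space. In $\mathrm{PG}(3,3)$ two $(50,17)$-arcs are listed: the sum of a cap and the whole space, and the arc of Example~\ref{ex:K2}. The conjecture of \cite{caps} is that, at least for every prime $p\ge5$, there is a unique $(p^3+2p^2+p+2,\,p^2+2p+2)$-arc in $\mathrm{PG}(3,p)$ up to projective equivalence, namely the sum of an ovoid and the whole space.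

\subsection*{Results}
The conjecture is true.

\begin{theorem}\label{thm:A}
Let $p\ge5$ be prime. Every $(p^3+2p^2+p+2,\,p^2+2p+2)$-arc in $\mathrm{PG}(3,p)$ is the sum of an ovoid and the whole space. Such an arc exists and is unique up to projective equivalence.
\end{theorem}

Call an $(n,w)$-arc $\mathcal K$ \emph{divisible} if $\mathcal K(H)\equiv n\pmod q$ for all planes $H$; equivalently, $q$ divides all weights of its code. The classification of the arcs uses primality only to show that they are divisible. For divisible arcs the result holds over all fields with at least four elements.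

\begin{theorem}\label{thm:B}
Let $q\ge4$ be a prime power. An $(n,w)$-arc $\mathcal K$ in $\mathrm{PG}(3,q)$ satisfies $\mathcal K(H)\equiv n\pmod q$ for all planes $H$ if and only if it is the sum of an ovoid and the whole space.
\end{theorem}

\begin{theorem}\label{thm:C}
In $\mathrm{PG}(3,3)$ there are, up to projective equivalence, exactly three $(50,17)$-arcs:
\begin{itemize}
\item[] $\mathcal K_1=1+\chi_{\mathcal O}$, where $\mathcal O$ is an ovoid;
\item[] $\mathcal K_2=2-\chi_{\pi_0}-\chi_{\pi_1}-\chi_L$, where $\pi_0\ne\pi_1$ are planes and $L$ is a line skew to $\pi_0\cap\pi_1$;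
\item[] $\mathcal K_3=2-\chi_{\pi_0}-\chi_{\pi_1}+\chi_\ell-\chi_{L_1}-\chi_{L_2}$, where $\pi_0\neq\pi_1$ are planes, $\ell=\pi_0\cap\pi_1$, and $L_1,L_2$ are skew lines meeting $\ell$ such that $\pi_0,\pi_1,\langle\ell,L_1\rangle,\langle\ell,L_2\rangle$ are the four planes through $\ell$.
\end{itemize}
\end{theorem}

So the hypothesis $q\ge4$ in Theorem~\ref{thm:B} cannot be weakened. Theorem~\ref{thm:C} differs from the count of two quoted above; the arc $\mathcal K_3$ is verified directly in Example~\ref{ex:duals}. None of the quoted facts for $q=3,4,5$ is used in this paper.

Section~\ref{sec:reductions} contains two reductions. Section~\ref{sec:dual} replaces a divisible arc by a dual multiset $M$ of only $q^2+1$ points. Section~\ref{sec:heavy} shows that the arc has a hole exactly when $M$ has a multiple point, and treats the simplest case by hand. Section~\ref{sec:triples} confines the sum of the squared multiplicities of $M$ to a narrow window, Sections~\ref{sec:double} and~\ref{sec:main} show that for $q\ge4$ nothing fits into it, and Section~\ref{sec:q3} finds what fits for $q=3$.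

\section{Holes and divisibility}\label{sec:reductions}

We use the following counts in $\mathrm{PG}(3,q)$ throughout. There are $(q+1)(q^2+1)$ planes. A point lies on $q^2+q+1$ planes, a line lies on $q+1$ planes, and three non-collinear points lie on exactly one plane. The $q+1$ planes through a line $\ell$ partition the points off $\ell$. Consequently, for every multiset $\varphi$ and every point $X$,
\begin{equation}\label{eq:basic}
\sum_H\varphi(H)=(q^2+q+1)\,\varphi(\mathcal P),\qquad
\sum_{H\ni X}\varphi(H)=q^2\varphi(X)+(q+1)\,\varphi(\mathcal P);
\end{equation}
in the second sum $X$ is counted $q^2+q+1$ times and every other point $q+1$ times.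

\begin{lemma}\label{lem:noholes}
An $(n,w)$-arc $\mathcal K$ without holes is the sum of an ovoid and the whole space.
\end{lemma}

\begin{proof}
The function $\varphi=\mathcal K-1$ is a multiset of cardinality $n-(q+1)(q^2+1)=q^2+1$, and $\varphi(H)\le w-(q^2+q+1)=q+1$ for every plane $H$. Let $\ell$ be a line and $y=\varphi(\ell)$. Summing over the planes through $\ell$ gives $q^2+1-y\le(q+1)(q+1-y)$, that is, $y\le2$. If $\varphi(P)\ge2$ for some point $P$, then no line through $P$ contains another point of positive multiplicity, so $q^2+1=\varphi(P)\le2$, which is false. Hence $\varphi=\chi_{\mathcal O}$ for a set $\mathcal O$ of $q^2+1$ points that meets every line in at most two points.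
\end{proof}

Two published results enter the proofs.

\begin{theorem}[Ward \cite{ward}]\label{thm:ward}
Let $p$ be prime. If a linear code over $\mathbb F_p$ meets the Griesmer bound and $p^e$ divides its minimum distance, then $p^e$ divides all its weights.
\end{theorem}

\begin{theorem}[Barlotti \cite{barlotti}, Panella \cite{panella}]\label{thm:bp}
For $q$ odd, every ovoid of $\mathrm{PG}(3,q)$ is an elliptic quadric. Elliptic quadrics are all projectively equivalent, and every plane meets an elliptic quadric in $1$ or $q+1$ points.
\end{theorem}

\begin{lemma}\label{lem:div}
If $q=p$ is prime, then every $(n,w)$-arc in $\mathrm{PG}(3,p)$ is divisible.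
\end{lemma}

\begin{proof}
The code of the arc meets the Griesmer bound by \eqref{eq:griesmer}, and $p$ divides $d=p^3+p^2-p$. By Theorem~\ref{thm:ward}, $p$ divides every weight $n-\mathcal K(H)$.
\end{proof}

\section{The dual multiset}\label{sec:dual}

A divisible arc has about $q^3$ points, and the condition on it is an inequality for each plane. It is more economical to record by how much each plane falls short of the maximum $w$. Since $w\equiv n\pmod q$, the shortfall is a multiple of $q$, and we shall see that the total shortfall is small.

Recall the dual space $\mathrm{PG}(3,q)^*$. Its points are the planes of $\mathrm{PG}(3,q)$. Its planes are the sets $P^*$ of all planes through a point $P$, and its lines are the sets $\ell^*$ of all planes through a line $\ell$. It is again a $\mathrm{PG}(3,q)$. Two distinct lines $\ell,\ell'$ meet if and only if they lie in a common plane, that is, if and only if $\ell^*$ and $\ell'^*$ meet; the common point of $\ell^*$ and $\ell'^*$ is then the plane $\langle\ell,\ell'\rangle$. Every projectivity of $\mathrm{PG}(3,q)$ induces a projectivity of the dual space, and every projectivity of the dual space arises in this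 way.

Put $N=q^2+1$. Call a multiset $M$ in a space $\mathrm{PG}(3,q)$ \emph{admissible} if it has cardinality $N$ and every plane has multiplicity $1$, $q+1$ or $2q+1$. For a plane $E$ let
\[
f(E)=\frac{M(E)-1}{q}\in\{0,1,2\}
\]
be its \emph{level}. A plane of level $2$ is called \emph{heavy}.

\begin{proposition}\label{prop:dual}
For a divisible $(n,w)$-arc $\mathcal K$ and a plane $H$ put $M(H)=(w-\mathcal K(H))/q$. Then $M$ is an admissible multiset in the dual space, and
\begin{equation}\label{eq:level}
f(P^*)=2-\mathcal K(P)\quad\text{for every point }P .
\end{equation}
The map $\mathcal K\mapsto M$ is a bijection from the divisible $(n,w)$-arcs onto the admissible multisets in the dual space, and two arcs are projectively equivalent if and only if their images are.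
\end{proposition}

\begin{proof}
The numbers $M(H)$ are nonnegative integers. By the first formula in \eqref{eq:basic},
\[
q\sum_HM(H)=(q+1)Nw-(q^2+q+1)n=N\big[(q^3+3q^2+4q+2)-(q^3+3q^2+3q+2)\big]=qN ,
\]
so $M$ has cardinality $N$. We have $(q^2+q+1)w=q^4+3q^3+5q^2+4q+2$ and $(q+1)n=q^4+3q^3+3q^2+3q+2$, so the second formula in \eqref{eq:basic} gives
\[
qM(P^*)=(q^2+q+1)w-(q+1)n-q^2\mathcal K(P)=2q^2+q-q^2\mathcal K(P).
\]
Thus $M(P^*)=1+q(2-\mathcal K(P))$. This number is nonnegative, so $\mathcal K(P)\in\{0,1,2\}$. Hence $M$ is admissible and \eqref{eq:level} holds.

Conversely, let $M$ be an admissible multiset in the dual space and define $\mathcal K(P)=2-f(P^*)\in\{0,1,2\}$. We apply \eqref{eq:basic} in the dual space, with $E$ running over its planes. First, $q\sum_Ef(E)=(q^2+q+1)N-(q+1)N$, so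
\begin{equation}\label{eq:f1}
\sum_E f(E)=qN ,
\end{equation}
and $\mathcal K$ has cardinality $2(q+1)N-qN=n$. Second, let $H$ be a plane of the original space. As $P$ runs over the points of $H$, the set $P^*$ runs over the planes of the dual space through the point $H$, and
\[
q\sum_{P\in H}f(P^*)=q^2M(H)+(q+1)N-(q^2+q+1)=q^2M(H)+q^3 .
\]
Therefore $\mathcal K(H)=2(q^2+q+1)-q^2-qM(H)=w-qM(H)$. This is at most $w$ and congruent to $n$ modulo $q$, and it equals $w$ for some $H$ because the dual space has more than $N$ points. So $\mathcal K$ is a divisible $(n,w)$-arc whose image is $M$. By \eqref{eq:level} the two constructions are inverse to each other. Both are defined by incidence alone, so they commute with projectivities.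
\end{proof}

We call $M$ the \emph{dual} of $\mathcal K$. By \eqref{eq:level}, the holes of $\mathcal K$ correspond to the heavy planes of $M$.

\begin{example}\label{ex:duals}
(a) Let $\mathcal K=1+\chi_{\mathcal O}$ with $\mathcal O$ an ovoid and $q>2$. Then $M(H)=1$ if $|H\cap\mathcal O|=1$ and $M(H)=0$ otherwise. So $M$ is a set, the set of tangent planes of $\mathcal O$.

(b) Let $q=3$ and $\mathcal K=\mathcal K_2$. By Example~\ref{ex:K2}, $M(E)=3[E=\pi_0]+3[E=\pi_1]+[L\subset E]$. In the dual space, $M$ consists of two points of multiplicity $3$ and the four points of a line skew to their join. The arc $\mathcal K_2$ has $4+2=6$ holes.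

(c) Let $q=3$ and $\mathcal K=\mathcal K_3$. Lines $L_1,L_2$ as in Theorem~\ref{thm:C} exist: take $L_1,L_2\ne\ell$ in the two planes through $\ell$ other than $\pi_0,\pi_1$, meeting $\ell$ in different points. We verify that $\mathcal K_3$ is a $(50,17)$-arc. On $\ell$ its value is $1$, except at the two distinct points $L_1\cap\ell$ and $L_2\cap\ell$, where it is $0$. The line $L_i$ does not lie in $\pi_j$, so it meets $\pi_j$ only in the point $L_i\cap\ell$, and the value on $(\pi_0\cup\pi_1)\setminus\ell$ is $1$. At the remaining points the value is $1$ on $L_1\cup L_2$ and $2$ elsewhere. So $\mathcal K_3$ is a multiset with exactly two holes, of cardinality $80-13-13+4-4-4=50$. For a plane $E$, the intersection numbers of Example~\ref{ex:K2} give the constant term $26-4-4+1-1-1=17$ and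
\[
\mathcal K_3(E)=17-9[E=\pi_0]-9[E=\pi_1]+3[\ell\subset E]-3[L_1\subset E]-3[L_2\subset E].
\]
If $\ell\subset E$, then $E$ is one of $\pi_0,\pi_1,\langle\ell,L_1\rangle,\langle\ell,L_2\rangle$, so one of the negative terms is present. Hence $\mathcal K_3(E)\le17$ for all $E$, with equality for $E=\langle\ell,L_1\rangle$. In the dual space write $P,Q$ for the points $\pi_0,\pi_1$, and put $g=\ell^*=PQ$ and $G_i=L_i^*$. Then
\[
M=3\chi_P+3\chi_Q+\chi_{G_1}+\chi_{G_2}-\chi_g .
\]
The skew lines $G_1,G_2$ meet $g$ in the two points $R_1,R_2$ other than $P,Q$. So $P$ and $Q$ have multiplicity $2$, the points $R_1,R_2$ have multiplicity $0$, and the six other points of $G_1\cup G_2$ have multiplicity $1$ (Figure~\ref{fig:K3}).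
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (-0.6,0)--(5.1,0) node[right]{$g$};
\draw (1.5,0)--(2.76,2.1) node[right]{$G_1$};
\draw (3,0)--(1.74,-2.1) node[left]{$G_2$};
\fill (0,0) circle (3.6pt) node[below=4pt]{$P$};
\fill (4.5,0) circle (3.6pt) node[below=4pt]{$Q$};
\draw[fill=white] (1.5,0) circle (2.4pt) node[below=4pt]{$R_1$};
\draw[fill=white] (3,0) circle (2.4pt) node[above=4pt]{$R_2$};
\fill (1.86,0.6) circle (2pt) (2.22,1.2) circle (2pt) (2.58,1.8) circle (2pt);
\fill (2.64,-0.6) circle (2pt) (2.28,-1.2) circle (2pt) (1.92,-1.8) circle (2pt);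
\end{tikzpicture}
\caption{The dual of the $(50,17)$-arc $\mathcal K_3$ in $\mathrm{PG}(3,3)$, a multiset of cardinality $10$. The line $g$ has the four points $P,R_1,R_2,Q$, and the skew lines $G_1,G_2$ meet it in $R_1,R_2$. Large dots have multiplicity $2$, small dots multiplicity $1$, and all other points, including the open circles, multiplicity $0$.}\label{fig:K3}
\end{figure}

\section{Heavy planes and multiple points}\label{sec:heavy}

The original arc now leaves the stage until Section~\ref{sec:main}. In Sections~\ref{sec:heavy}--\ref{sec:double}, $q\ge3$ and $M$ is an admissible multiset in a space $\mathrm{PG}(3,q)$, whose points, lines and planes we denote by $P,Q,R$, by $\ell,g$, and by $H$. Write $m_P=M(P)$. The \emph{support} of $M$ is the set of points with $m_P\ge1$. A point is \emph{simple}, \emph{double} or \emph{triple} if $m_P=1,2$ or $3$, and \emph{multiple} if $m_P\ge2$. Let $T$ be the set of multiple points, $t_i$ the number of points of multiplicity $i$, and $h$ the number of heavy planes. The central quantity is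
\[
S=\sum_Pm_P^2=N+\sum_{P\in T}m_P(m_P-1).
\]

In Example~\ref{ex:duals} the arcs with holes are those whose duals have multiple points. The first part of the next lemma explains this. The other two parts count heavy planes through a point or a line. They rest on the observation that a plane containing a point or line of multiplicity at least $2$ cannot have multiplicity $1$, so only two values remain and one linear equation determines how often each occurs.

\begin{lemma}\label{lem:counts}
\begin{itemize}
\item[(a)] $\sum_Hf(H)^2=(q-1)N+S$, and $2h=S-N$.
\item[(b)] A point of multiplicity $m\ge2$ lies on exactly $(m-1)q-1$ heavy planes.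
\item[(c)] A line of multiplicity $y\ge2$ lies on exactly $y-2$ heavy planes. In particular, a line through a multiple point that lies in a heavy plane has multiplicity at least $3$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) An ordered pair of points lies on $q+1$ planes if the points are distinct and on $q^2+q+1$ planes if they are equal. Hence $\sum_HM(H)^2=(q+1)N^2+q^2S$. Together with $\sum_HM(H)=(q^2+q+1)N$ and $(q+1)N=q^3+q^2+q+1$ this gives
\begin{align*}
q^2\sum_Hf(H)^2=\sum_H(M(H)-1)^2&=q^2S+N\big[(q+1)N-2(q^2+q+1)+(q+1)\big]\\
&=q^2S+N(q^3-q^2).
\end{align*}
The product $f(f-1)$ is $2$ on heavy planes and $0$ on the others, so \eqref{eq:f1} gives $2h=(q-1)N+S-qN=S-N$.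

(b) Let $P$ have multiplicity $m\ge2$ and lie on $x$ heavy planes. All other planes through $P$ have multiplicity $q+1$, so \eqref{eq:basic} gives $(q^2+q+1)(q+1)+qx=q^2m+(q+1)(q^2+1)$. Hence $qx=q^2m-q(q+1)$.

(c) Let $\ell$ have multiplicity $y\ge2$ and lie on $e$ heavy planes. The planes through $\ell$ partition the points off $\ell$, so $(q+1)(q+1-y)+qe=q^2+1-y$, and $qe=qy-2q$.
\end{proof}

For the duals of $\mathcal K_2$ and $\mathcal K_3$ we have $S=22$ and $S=14$, so $h=6$ and $h=2$, the numbers of holes found in Example~\ref{ex:duals}. In general, part (a) says that $M$ has a heavy plane if and only if it has a multiple point. So the task is to show that $T$ is empty when $q\ge4$. The method is already visible when $T$ has one element.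

\begin{example}\label{ex:single}
Suppose that $T=\{P\}$ and $m_P=m$. Take first $m=2$. By part (a) there is exactly one heavy plane in the whole space, while by part (b) there are $q-1\ge2$ heavy planes through $P$, a contradiction. For general $m$, the same comparison gives $m(m-1)/2\ge(m-1)q-1$, that is, $(m-1)(2q-m)\le2$. If $3\le m\le q+1$, the left side is at least $2(q-1)\ge4$. If $m\ge q+2$, every plane through $P$ is heavy, so $(m-1)q-1=q^2+q+1$ and $q$ divides $2$. Hence an admissible multiset never has exactly one multiple point.
\end{example}

The example compares a global count, which depends on $M$ only through $S$, with a local count at a multiple point, which depends only on its multiplicity. In general the comparison gives $S\ge N+2(m-1)q-2$: one multiple point forces others. This is not yet a contradiction, since nothing so far bounds $S$ from above. We need a second pair of counts, one global and one local, that bounds $S$ from both sides.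

\section{Collinear triples}\label{sec:triples}

So far we have used only the first two moments of the plane multiplicities. Since the level takes only three values, $f(f-1)(f-2)=0$, and the third moment is determined by the first two. On the other hand, the third moment counts triples of points on planes, and three distinct points lie on more than one plane exactly when they are collinear. So the third moment computes a weighted number of collinear triples, which cannot be negative. The same happens one degree lower at a multiple point $P$: the planes through $P$ have only two possible multiplicities, so the second moment over these planes is determined, and it counts the collinear triples through $P$.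

Let
\[
W=\sum m_Pm_Qm_R ,
\]
the sum over all ordered triples $(P,Q,R)$ of pairwise distinct collinear points. For a point $P$ let
\[
D_P=\sum m_Qm_R ,
\]
the sum over all ordered pairs $(Q,R)$ such that $P,Q,R$ are pairwise distinct and collinear. Then $W=\sum_Pm_PD_P$. The number $D_P$ is nonnegative, and it is even because $(Q,R)$ and $(R,Q)$ contribute equally. Its two smallest values have a direct meaning:
\begin{itemize}
\item $D_P=0$ if and only if every line through $P$ contains at most one support point other than $P$;
\item $D_P=2$ if and only if exactly one line through $P$ contains more than one support point other than $P$, and this line contains exactly two such points, both simple.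
\end{itemize}
Define
\[
c(m)=2q-1-(q-2)m,\qquad A(m)=m(q^2-q+1)-q,\qquad B(m)=A(m)+(m-1)\,c(m).
\]

\begin{lemma}[global count]\label{lem:W}
$W=\sum_{P\in T}m_P(m_P-1)\,c(m_P)$.
\end{lemma}

\begin{proof}
Since $f^3=3f^2-2f$, Lemma~\ref{lem:counts}(a) and \eqref{eq:f1} give $\sum_Hf(H)^3=(q-3)N+3S$. Expanding $M(H)^3=(1+qf(H))^3$,
\begin{align*}
\sum_HM(H)^3&=(q+1)N+3q^2N+3q^2\big((q-1)N+S\big)+q^3\big((q-3)N+3S\big)\\
&=(q^4+q+1)N+3q^2(q+1)S .
\end{align*}
Now count ordered triples of points, each with weight $m_Pm_Qm_R$; the total weight is $N^3$. A triple lies on $1$, $1+q$ or $1+q+q^2$ planes according as it spans a plane, a line or a point. Put $C=\sum_Pm_P^3$, the weight of the triples that span a point. The triples with exactly two equal entries have weight $3\sum_{P\ne Q}m_P^2m_Q=3(NS-C)$, so the triples that span a line have weight $3(NS-C)+W$. Hence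
\[
\sum_HM(H)^3=N^3+q\,(3NS-3C+W)+(q^2+q)\,C .
\]
Equate the two expressions and use $N^2=q^4+2q^2+1$ and $3qN=3q^3+3q$:
\[
qW=(q-2q^2)N+(3q^2-3q)S+(2q-q^2)C .
\]
So $W=\sum_Pm_P\big[-(2q-1)+3(q-1)m_P-(q-2)m_P^2\big]$, and the bracket equals $(m_P-1)\,c(m_P)$.
\end{proof}

\begin{lemma}[local count]\label{lem:D}
If $P\in T$, then $D_P=B(m_P)-S$.
\end{lemma}

\begin{proof}
Let $m=m_P$ and $u=m-1$. For a line $\ell$ through $P$ put $N_\ell=M(\ell)-m$. We evaluate $\Sigma=\sum_{H\ni P}(M(H)-m)^2$ in two ways.

The sum $\Sigma$ counts ordered pairs $(Q,R)$ of points other than $P$, with weight $m_Qm_R$, on planes through $P$. Such a pair lies on $q+1$ planes through $P$ if $Q$ and $R$ are on the same line through $P$, and on one plane otherwise. Since $N-m=q^2-u$,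
\[
\Sigma=(q^2-u)^2+q\sum_{\ell\ni P}N_\ell^2 .
\]
On the other hand, $M(H)-m$ equals $2q-u$ on the $uq-1$ heavy planes through $P$ (Lemma~\ref{lem:counts}(b)) and $q-u$ on the others. As $(2q-u)^2-(q-u)^2=3q^2-2qu$,
\begin{align*}
\Sigma&=(q^2+q+1)(q-u)^2+(uq-1)(3q^2-2qu)\\
&=(q^4+q^3-2q^2)+(q^3-2q^2)u-(q^2-q-1)u^2 .
\end{align*}
Subtracting $(q^2-u)^2=q^4-2q^2u+u^2$ and dividing by $q$,
\[
\sum_{\ell\ni P}N_\ell^2=q^2-2q+q^2u-(q-1)u^2 .
\]
Separating the pairs with $Q=R$ from those with $Q\ne R$ gives $\sum_\ell N_\ell^2=(S-m^2)+D_P$. Therefore
\[
D_P+S=q^2-2q+q^2u-(q-1)u^2+(u+1)^2=(q-1)^2+(q^2+2)u-(q-2)u^2 .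
\]
Finally $A(m)=(q-1)^2+(q^2-q+1)u$ and $(m-1)c(m)=(q+1)u-(q-2)u^2$, and the sum of these is the right side.
\end{proof}

The local count is available only at multiple points. Subtracting the contribution of the multiple points from $W$ leaves the contribution of the simple points, which is again nonnegative.

\begin{proposition}\label{prop:window}
We have
\begin{equation}\label{eq:upper}
S\le B(m_P)\quad\text{for every }P\in T,
\end{equation}
\begin{equation}\label{eq:lower}
\sum_{P\in T}m_P\big(S-A(m_P)\big)=\sum_{Q\ \mathrm{simple}}D_Q\ \ge0 .
\end{equation}
In particular, if $T\ne\emptyset$ and every multiple point has multiplicity at least $m$, then $S\ge A(m)$.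
\end{proposition}

\begin{proof}
Inequality \eqref{eq:upper} is $D_P\ge0$. By Lemmas~\ref{lem:W} and~\ref{lem:D},
\[
\sum_{Q\ \mathrm{simple}}D_Q=W-\sum_{P\in T}m_PD_P=\sum_{P\in T}m_P\big[(m_P-1)c(m_P)-B(m_P)+S\big],
\]
and the bracket is $S-A(m_P)$. If $T\neq\emptyset$, some term on the left of \eqref{eq:lower} is nonnegative, and $A$ is increasing.
\end{proof}

If all multiple points have the same multiplicity $m$, then $A(m)\le S\le B(m)$, a window of width $(m-1)c(m)$. Now $c(2)=3$, $c(3)=5-q$, and $c$ is decreasing. So multiplicities $m\ge3$ leave room only for small $q$, whereas for double points the window has width $3$ for every $q$. Double points are the main case, and they require geometry beyond these counts.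

The two exceptional multisets for $q=3$ sit at the top of their windows. There $A(m)=7m-3$ and $c(m)=5-m$. For the dual of $\mathcal K_2$ we have $S=22=B(3)$, and $W=2\cdot6\cdot2=24$ is the number of ordered triples on the line of four simple points. For the dual of $\mathcal K_3$ we have $S=14=B(2)$, and $W=2\cdot2\cdot3=12$ counts the ordered triples of simple points on $G_1$ and on $G_2$.

\section{Double points}\label{sec:double}

Note that $A(2)=2q^2-3q+2$, $B(2)=A(2)+3$, and $B(2)-N=q^2-3q+4$.

\begin{lemma}\label{lem:double}
Let $q\ge3$ and suppose that $M$ has a double point. Then all multiple points are double, $D_P=0$ for all $P\in T$, and $2t_2=q^2-3q+4$. Every heavy plane that contains a double point contains exactly $q-1$ double points and $3$ simple points.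
\end{lemma}

\begin{proof}
\emph{Step 1: all multiple points are double.} By \eqref{eq:upper}, $S\le B(2)=A(2)+3$. So each double point contributes at most $6$ to the left side of \eqref{eq:lower}. For $m\ge3$ we have $A(m)-S\ge(q^2-q+1)-3=q^2-q-2>0$, so a point of multiplicity $m\geq 3$ contributes at most $-3(q^2-q-2)$. If such a point exists, then \eqref{eq:lower} gives $6t_2\ge3(q^2-q-2)$. But there is no room for so many double points: $2t_2+6\le S-N\le q^2-3q+4$. Together, $q^2-q-2\le2t_2\le q^2-3q-2$, which is false.

\emph{Step 2: the window.} Now $S=N+2t_2$, so $h=t_2$ by Lemma~\ref{lem:counts}(a), and each double point lies on $q-1$ heavy planes by Lemma~\ref{lem:counts}(b). By Proposition~\ref{prop:window}, $A(2)\le S\le B(2)$. So $D_P=B(2)-S$ is an even number in $[0,3]$, the same for all $P\in T$: it is $0$ or $2$.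

\emph{Step 3: heavy planes through a double point.} The value of $D_P$ says that lines through $P$ carry few support points, and Lemma~\ref{lem:counts}(c) says that lines through $P$ in a heavy plane carry at least one. Together they determine the contents of the plane. Let $H$ be a heavy plane through a double point $P$. Each of the $q+1$ lines of $H$ through $P$ has multiplicity at least $3$, so it contains a support point other than $P$. If $H$ contains $d$ double points, $s$ simple points, and $\sigma=d+s$ support points, then $2d+s=2q+1$, so $d=2q+1-\sigma$.

\emph{Step 4: the value $2$ is impossible.} Suppose $D_P=2$ for all $P\in T$. Then $2t_2=B(2)-2-N=(q-1)(q-2)$. Fix a double point $P$ and let $g$ be the unique line through $P$ with two further support points, both simple. Every other line through $P$ has at most one further support point. Since $M(g)=4$, exactly two heavy planes contain $g$. By Step 3, these two have $\sigma=q+3$ and $d=q-2$, and the other $q-3$ heavy planes through $P$ have $\sigma=q+2$ and $d=q-1$. Let $a$ and $b$ be the numbers of heavy planes with exactly $q-2$ and exactly $q-1$ double points. Counting incident pairs of a double point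 and a heavy plane of each kind gives $(q-2)a=2t_2$ and $(q-1)b=(q-3)t_2$. Since $q\ge3$, we get $a=q-1$ and $b=(q-2)(q-3)/2$. Then
\[
a+b=\frac{q^2-3q+4}{2}=t_2+1>h ,
\]
a contradiction.

\emph{Step 5.} Hence $D_P=0$ for all $P\in T$, and $2t_2=B(2)-N=q^2-3q+4$. In a heavy plane through a double point $P$, each line through $P$ has exactly one further support point, so $\sigma=q+2$, $d=q-1$ and $s=3$.
\end{proof}

\section{No multiple points for $q\ge4$}\label{sec:main}

Lemma~\ref{lem:double} holds for $q=3$ and is realized there by Figure~\ref{fig:K3}, so one more idea is needed. We look at the configuration from a simple point: the heavy planes through it split the double points into classes of equal size.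

\begin{proposition}\label{prop:set}
If $q\ge4$, an admissible multiset in $\mathrm{PG}(3,q)$ has no multiple point.
\end{proposition}

\begin{proof}
Suppose that $T\ne\emptyset$.

\emph{Case I: there is a double point.} By Lemma~\ref{lem:double} there are $N-2t_2=3q-3>0$ simple points. Fix one, say $Q$. For each double point $P$, the line $PQ$ contains no third support point because $D_P=0$. So it has multiplicity $3$ and lies on exactly one heavy plane, by Lemma~\ref{lem:counts}(c). Thus every double point lies on exactly one heavy plane through $Q$, and each heavy plane through $Q$ contains $0$ or $q-1$ double points. Hence $q-1$ divides $t_2$. Since $2t_2=(q-1)(q-2)+2$, it follows that $q-1$ divides $2$, which contradicts $q\ge4$.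

\emph{Case II: all multiple points have multiplicity at least $3$.} We use $W\ge0$ and Lemma~\ref{lem:W}. The prime powers to consider are $q=4$, $q=5$ and $q\ge7$.

Let $q\ge7$. Then $c(m)\le c(3)=5-q<0$ for all $m\ge3$, so $W<0$, a contradiction.

Let $q=5$. Then $c(m)=9-3m$ is $0$ for $m=3$ and negative for $m\ge4$. So all multiple points are triple and $W=0$. Since $W=\sum_Pm_PD_P$, we get $D_P=0$ for $P\in T$, and $S=B(3)=A(3)=3\cdot21-5=58$. But $S=26+6t_3$, and $6$ does not divide $32$.

Let $q=4$. Then $N=17$, $A(m)=13m-4$, and $c(m)=7-2m$ is $1$ for $m=3$ and negative for $m\ge4$. So there is a triple point, and $S\le B(3)=35+2=37$. Each triple point contributes at most $3(37-35)=6$ to the left side of \eqref{eq:lower}. A point of multiplicity $m\ge4$ has $A(m)\ge48$ and contributes at most $-4(48-37)=-44$. If such a point exists, then $6t_3\ge44$, while $17+6t_3+12\le S\le37$ gives $t_3\le1$, a contradiction. So all multiple points are triple, $S=17+6t_3$, and $35\le S\le37$ by Proposition~\ref{prop:window}. Hence $t_3=3$, $S=35$, and $D_P=2$ for $P\in T$. Since $S=A(3)$, identity \eqref{eq:lower} gives $D_Q=0$ for every simple point $Q$. But $D_P=2$ means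 that the triple point $P$ is collinear with two simple points $Q,R$, and then $D_Q\ge2m_Pm_R=6$, a contradiction.
\end{proof}

\begin{remark}
The hypothesis $q\ge4$ is needed in both cases. In Case I with $q=4$, four double points would have to be split into classes of three; with $q=3$, two double points form one class of two, as in the dual of $\mathcal K_3$. In Case II with $q=3$, the window for triple points is $18\le S\le22$, and it contains the dual of $\mathcal K_2$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\mathcal K$ be a divisible $(n,w)$-arc and let $M$ be its dual. By Proposition~\ref{prop:set}, $M$ has no multiple point, so $S=N$, and $M$ has no heavy plane by Lemma~\ref{lem:counts}(a). By \eqref{eq:level}, $\mathcal K$ has no hole, and by Lemma~\ref{lem:noholes} it is the sum of an ovoid and the whole space. The converse was shown in Section~\ref{sec:intro}, from the fact that planes meet an ovoid in $1$ or $q+1$ points.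
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $q=p\ge5$ be prime and let $\mathcal K$ be an $(n,w)$-arc. By Lemma~\ref{lem:div} it is divisible, so $\mathcal K=1+\chi_{\mathcal O}$ with $\mathcal O$ an ovoid, by Theorem~\ref{thm:B}. Elliptic quadrics exist and give such arcs. Since $p$ is odd, Theorem~\ref{thm:bp} shows that $\mathcal O$ is an elliptic quadric and that any two of these are projectively equivalent. A projectivity that maps $\mathcal O$ to $\mathcal O'$ maps $1+\chi_{\mathcal O}$ to $1+\chi_{\mathcal O'}$.
\end{proof}

\section{The three arcs in $\mathrm{PG}(3,3)$}\label{sec:q3}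

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The multisets $\mathcal K_1,\mathcal K_2,\mathcal K_3$ are $(50,17)$-arcs by Section~\ref{sec:intro} and Example~\ref{ex:duals}. They have $0$, $6$ and $2$ holes, so they are pairwise inequivalent. Let $\mathcal K$ be any $(50,17)$-arc. It is divisible by Lemma~\ref{lem:div}. Its dual $M$ has cardinality $10$ and plane multiplicities $1,4,7$. If $T=\emptyset$, then $\mathcal K$ has no hole, as in the proof of Theorem~\ref{thm:B}, so $\mathcal K=1+\chi_{\mathcal O}$ by Lemma~\ref{lem:noholes}, and $\mathcal O$ is unique up to projective equivalence by Theorem~\ref{thm:bp}.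

Let $T\ne\emptyset$. We show that, up to projective equivalence, there is at most one admissible multiset with a double point, at most one with a triple point and no double point, and no other. The duals of $\mathcal K_3$ and $\mathcal K_2$ are of the first and second kind by Example~\ref{ex:duals}, so the theorem follows from Proposition~\ref{prop:dual}. For $q=3$ we have $S=10+\sum_{P\in T}m_P(m_P-1)$, $A(m)=7m-3$, $c(m)=5-m$, and therefore
\[
B(3)=18+4=22,\qquad B(4)=25+3=28,\qquad B(5)=32+0=32 .
\]

\emph{(a) There is a double point.} By Lemma~\ref{lem:double}, $T=\{P,Q\}$ consists of two double points, $D_P=D_Q=0$, and there are six simple points. By Lemma~\ref{lem:counts} there are $h=2$ heavy planes $H_1,H_2$, and each of $P,Q$ lies on two heavy planes. So $H_1\cap H_2$ is the line $g=PQ$, which contains no simple point because $D_P=0$. Each $H_i$ contains three simple points, all off $g$, and this accounts for all six.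

Fix $i$. Each of the three lines of $H_i$ through $P$ other than $g$ has multiplicity at least $3$ by Lemma~\ref{lem:counts}(c), so it contains a simple point, and exactly one since there are three in $H_i$. The same holds for $Q$. Choose affine coordinates $(x,y)$ on $H_i\setminus g$ in which the lines through $P$ are $x=\mathrm{const}$ and the lines through $Q$ are $y=\mathrm{const}$. The three simple points then form the graph of a permutation of $\mathbb F_3$. The six maps $x\mapsto ax+b$ with $a\ne0$ are distinct permutations of $\mathbb F_3$, hence all of them. So the three points are $G_i\setminus\{R_i\}$ for a line $G_i\subset H_i$, where $R_i=G_i\cap g$ is different from $P$ and $Q$.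

Suppose $R_1=R_2$. Then $G_1$ and $G_2$ span a plane that contains all six simple points. It does not contain $g$, since otherwise it would equal both $H_1$ and $H_2$, so it meets $g$ only in $R_1$. Its multiplicity is $6$, which is not allowed. Hence $R_1\ne R_2$, and $g=\{P,Q,R_1,R_2\}$. Choose vectors with $P=\langle e_1\rangle$, $Q=\langle e_2\rangle$ and $R_1=\langle e_1+e_2\rangle$; then $R_2=\langle e_1-e_2\rangle$ is the remaining point of $g$. Choose $\langle e_3\rangle\in G_1\setminus g$ and $\langle e_4\rangle\in G_2\setminus g$. Since $H_1=\langle e_1,e_2,e_3\rangle$ does not contain $\langle e_4\rangle$, these four vectors form a basis, in which $G_1=\langle e_1+e_2,e_3\rangle$ and $G_2=\langle e_1-e_2,e_4\rangle$. So $M$ is determined up to projective equivalence.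

\emph{(b) There is a triple point but no double point.} By \eqref{eq:upper}, $S\le22$. A point of multiplicity at least $4$ would give $S\ge10+6+12=28$, so all multiple points are triple and $S=10+6t_3$. By Proposition~\ref{prop:window}, $S\ge A(3)=18$. Hence $t_3=2$ and $S=22$. Write $T=\{P,Q\}$. Then $D_P=D_Q=0$, and there are four simple points, none on the line $PQ$. This line has multiplicity $6$, so all four planes through it are heavy by Lemma~\ref{lem:counts}(c). By Lemma~\ref{lem:counts}(b), $P$ lies on five heavy planes, so there is a heavy plane $H_P$ through $P$ that misses $Q$. Its multiplicity is $7=3+4$, so it contains all four simple points. In the same way there is a heavy plane $H_Q$ through $Q$ that misses $P$ and contains all four simple points. The planes $H_P$ and $H_Q$ are distinct, and the line $G=H_P\cap H_Q$ has four points. So the simple points are the points of $G$, the line $G$ is skew to $PQ$, and $M=3\chi_P+3\chi_Q+\chi_G$. In a basis with $P=\langle e_1\rangle$, $Q=\langle e_2\rangle$ and $G=\langle e_3,e_4\rangle$ we see that $M$ is determined up to projective equivalence.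

\emph{(c) All multiple points have multiplicity at least $4$.} Suppose first that some point has multiplicity $4$. Then $25=A(4)\le S\le B(4)=28$ by Proposition~\ref{prop:window}, so $15\le S-10\le18$. But $S-10$ is a sum of terms $m(m-1)\ge12$, one of which is $12$, so it equals $12$ or is at least $24$. This is a contradiction. Suppose next that all multiple points have multiplicity at least $5$. Since $c(m)=5-m$ and $W\ge0$, Lemma~\ref{lem:W} forces all of them to have multiplicity $5$. Then $32=A(5)\le S\le B(5)=32$, while $S=10+20t_5\ne32$. So case (c) does not occur.
\end{proof}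

\begin{thebibliography}{9}

\bibitem{barlotti}
Barlotti, 1955.

\bibitem{caps}
\emph{On a class of Griesmer codes related to caps},
\texttt{http://math.nsc.ru/conference/acct2010/landjev-rousseva.pdf}.

\bibitem{panella}
Panella, 1955.

\bibitem{ward}
Ward, \emph{Divisibility of codes meeting the Griesmer bound}, J. Combin. Theory Ser. A 83 (1998) 79--93.

\end{thebibliography}
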